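# One constant per letter is not enough: grouped codings of affine interval exchanges

## 1. Three theorems on the languages of affine interval exchanges

For a language $L$ on a finite alphabet $\mathcal A$, with set of bi-infinite words $X_L$, consider two conditions.

* (a) $L$ satisfies the order condition.
* (b) There are real numbers $\theta_i$, $i\in\mathcal A$, such that
$$\sum_{n\ge 0}\exp\sum_{j=0}^{n}\theta_{z_j}<+\infty \tag{1}$$
for every non recurrent $z\in X_L$ that is not ultimately periodic to the right, and
$$\sum_{n>0}\exp\Big(-\sum_{j=-n}^{-1}\theta_{z_j}\Big)<+\infty \tag{2}$$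
for every non recurrent $z\in X_L$ that is not ultimately periodic to the left.

**Theorem 1.** There is a grouped coding $L$ of an affine interval exchange, on 18 letters, and a non recurrent $\tilde z\in X_L$, ultimately periodic neither to the right nor to the left, such that no $(\theta_i)$ satisfies both (1) and (2) for $\tilde z$. So (b) fails for $L$.

**Theorem 2.** Given total orders $<_A,<_D$ on $\mathcal A$, order $X_L$ as follows: $z\prec z'$ if at the first difference to the right, at $m\ge 0$, one has $z_m<_Dz'_m$; or if there is no difference at indices $\ge0$ and at the first difference to the left, at $-m<0$, one has $z_{-m}<_Az'_{-m}$. Call $C\subset X_L$ convex if it is convex for $\prec$. Then $L$ is a grouped coding of an affine interval exchange if and only if, for some orders $<_A,<_D$ as in the order condition, there is $\varphi:X_L\to\mathbb R$, constant on each set of a finite partition of $X_L$ into convex sets, with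
$$\sum_{n\in\mathbb Z}e^{\varphi^{(n)}(z)}<\infty\quad\text{for every non recurrent }z\in X_L .$$
Here $S$ is the shift and, for $n\ge0$, $\varphi^{(n)}(z)=\sum_{0\le j<n}\varphi(S^jz)$ and $\varphi^{(-n)}(z)=-\sum_{-n\le j<0}\varphi(S^jz)$.

**Theorem 3.** If (a) and (b) hold, then $L$ is a grouped coding of an affine interval exchange.

The slides "LANGUAGES OF GENERAL INTERVAL EXCHANGES" (https://izes.math.cnrs.fr/wp-content/uploads/2022/11/Slides_Ferenczi.pdf) ask whether (a) and (b) together characterize the grouped codings of affine interval exchanges. Theorem 3 says that they are sufficient. Theorem 1 says that (b) is not necessary, so the proposed equivalence is false. Theorem 2 repairs it: instead of one constant per letter, one allows one constant on each of finitely many order-convex pieces of $X_L$.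

Sections 2 and 3 explain the words in these statements. Sections 4 to 9 prove Theorem 1, from scratch. Sections 10 to 14 prove Theorems 2 and 3.

## 2. Codings, the order condition, and two languages by hand

**Definition (interval exchange).** An interval exchange (iet) is a map $T$ of $[0,1)$ for which $[0,1)$ is partitioned into finitely many nonempty half-open intervals $I_e$, $e\in\mathcal A$, such that $T$ is continuous and increasing on each $I_e$ and the images $T(I_e)$ again partition $[0,1)$ into half-open intervals, possibly in another order. It is standard if it is a translation on each $I_e$, and affine if it is affine with positive slope on each $I_e$.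

Such a $T$ is a bijection, so each $x$ has a bi-infinite natural coding $(x_n)_{n\in\mathbb Z}$, where $x_n=e$ when $T^nx\in I_e$. The language of the natural coding is the set of finite factors of these sequences.

**Definition (grouped coding).** Group the intervals $I_e$ into blocks $J_1,\dots,J_k$, each a union of adjacent intervals $I_e$, such that $T(J_i)$ is an interval and $T$ is increasing on $J_i$. The grouped coding of $x$ records which $J_i$ contains $T^nx$. Its language is the set of finite factors of these sequences. A language is a grouped coding of an affine iet if it arises in this way from some affine iet.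

So an affine iet may have several slopes inside one block, and the grouped coding does not see them.

**Definition (language).** A language $L$ on $\mathcal A$ is a set of finite words such that every letter occurs in $L$, factors of words of $L$ are in $L$, and every word of $L$ is a factor of some element of $X_L$. Here $X_L$ is the set of $z\in\mathcal A^{\mathbb Z}$ all of whose finite factors lie in $L$.

**Definition (order condition).** $L$ satisfies the order condition if there are total orders $<_A,<_D$ on $\mathcal A$ such that, whenever $aw,bw,wc,wd\in L$ with letters $a<_Ab$ and $c<_Dd$, at least one of $awd$, $bwc$ is not in $L$.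

The geometric reason: let $<_D$ be the order of the blocks (departure) and $<_A$ that of their images (arrival). If $y,y'$ have codings starting with $aw\cdots$ and $bw\cdots$ and $a<_Ab$, then $Ty<Ty'$, and $T$ keeps this order while the two points visit the same blocks. So the letter after $w$ in the coding of $y$ cannot be to the right of the one for $y'$.

**Definition (recurrence, periodic tails).** A bi-infinite word is recurrent if each of its finite factors occurs in it infinitely often both to the right and to the left. It is ultimately periodic to the right (left) if $(z_n)_{n\ge N}$ (resp. $(z_n)_{n\le-N}$) is periodic for some $N$.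

**Example A.** Let $T(x)=2x$ on $[0,\frac13)$ and $T(x)=\frac{x+1}2$ on $[\frac13,1)$, with letters $1$ and $2$. Every $x\in(0,1)$ moves to the right, with $T^nx\to1$ and $T^{-n}x\to0$. The language is $\{1^m2^n\}$. The only word with two left and two right extensions is the empty one. With $1<2$ for both orders, $12\in L$ but $21\notin L$, so the order condition holds. The non recurrent words are the shifts of $\cdots111222\cdots$. For them (1) means $\theta_2<0$ and (2) means $\theta_1>0$. Both tails are periodic, so (b) asks nothing.

**Example B.** Let $L$ be the set of factors of $z=\cdots11\,2\,11\cdots$ with $z_0=2$. The words with two left and two right extensions are $w=1^n$, $n\ge0$, and $1w1,1w2,2w1\in L$, $2w2\notin L$. With $1<_A2$ and $2<_D1$ the order condition only forbids $1w1$ and $2w2$ from being both in $L$, so it holds. Now (1) for $z$ requires $\theta_1<0$ and (2) requires $\theta_1>0$, so no $\theta$ satisfies both. Nevertheless $L$ is a grouped coding of an affine iet. Take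
$$T(x)=\tfrac56+\tfrac x2\ \text{ on }[0,\tfrac13),\qquad T(x)=2(x-\tfrac13)\ \text{ on }[\tfrac13,\tfrac23),\qquad T(x)=\tfrac23+\tfrac12(x-\tfrac23)\ \text{ on }[\tfrac23,1).$$
The images are $[\frac56,1)$, $[0,\frac23)$, $[\frac23,\frac56)$. Let $J_2=[0,\frac13)$ and $J_1=[\frac13,1)$; then $T(J_1)=[0,\frac56)$ and $T$ is increasing on $J_1$. The point $\frac23$ is fixed. A point of $J_2$ jumps into $[\frac56,1)$ and then tends to $\frac23$ inside $J_1$. Its past lies in $[\frac13,\frac23)$ and tends to $\frac23$ as well. Every orbit other than $\{\frac23\}$ meets $J_2$ exactly once, so the language is that of $z$.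

**Theorem (Ferenczi–Hubert–Zamboni).** If $L$ is the natural coding of an affine iet, then $L$ satisfies the order condition and there are real $\theta_i$, $i\in\mathcal A$, such that (1) and (2) hold for each non recurrent $z\in X_L$. Conversely, if $L$ satisfies the order condition and such $\theta_i$ exist, then $L$ is a grouped coding of an affine iet.

In these notes it is called the FHZ theorem. Only its direct part is used, and only in Section 13, for the necessity in Theorem 2.

To see what (1) and (2) measure, let an affine iet have slope $e^{\theta_i}$ on $I_i$, and let $G$ be an interval all of whose points have natural coding $z$. Then $T^{n+1}G$ has length $|G|\exp\sum_{j=0}^n\theta_{z_j}$ and $T^{-n}G$ has length $|G|\exp(-\sum_{j=-n}^{-1}\theta_{z_j})$. So (1) and (2) say that the intervals $T^nG$, $n\in\mathbb Z$, have finite total length. Example B shows that (1) and (2) for all non recurrent words is too much to ask of a grouped coding. There the trouble comes from periodic tails, and (b) drops exactly these.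

## 3. Where the averaging of slopes stops

A first attempt to prove that (b) is necessary goes as follows. Let $L$ be a grouped coding of an affine iet with pieces indexed by $\mathcal B$, let $K:\mathcal B\to\mathcal A$ send a piece to its block, and let $\theta'_b$, $b\in\mathcal B$, be the constants that the FHZ theorem gives for the natural coding. If $\theta'$ is constant on each block, it descends to $\mathcal A$ and we are done: a non recurrent $z\in X_L$ is the image under $K$ of a word $z'$, which is non recurrent too, and (1), (2) for $z'$ are (1), (2) for $z$. If $\theta'$ takes two values on one block, the natural thing is to replace them by an average, weighted by the frequencies of visits.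

The difficulty is the size of what averages control. Suppose the letters have the same frequencies $\mu_e$ in both tails of $z$. If (1) holds, $\sum_{j\le n}\theta_{z_j}\to-\infty$, so $\sum_e\mu_e\theta_e\le0$. If (2) holds, $\sum_{-n\le j<0}\theta_{z_j}\to+\infty$, so $\sum_e\mu_e\theta_e\ge0$. Hence the mean is $0$, and the two conditions are decided entirely by fluctuations of size $o(n)$ about the mean. An average says nothing about these.

So we need a system whose fluctuations can be computed exactly. We shall use a self-similar one, and arrange that the fluctuations that make (1) and (2) true are visible to a fine coding and invisible to a coarser, grouped one.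

## 4. A rotation with eight sheets that reproduces itself

Let $Q_8=\{\pm1,\pm i,\pm j,\pm k\}$ be the quaternion group inside the quaternions $\mathbb H$, with $ij=k$, $jk=i$, $ki=j$ (hence $ji=-k$, $kj=-i$, $ik=-j$). Let $\kappa=\sqrt5-2$. Then
$$\kappa^2=1-4\kappa,\qquad \kappa(4+\kappa)=1,\qquad \kappa^2(4+\kappa)=\kappa,\qquad 4\kappa<1<5\kappa .$$
On $J=[0,5+\kappa)$ put $I_u=[0,1)$, $I_r=[1,5+\kappa)$ and
$$R(y)=y+4+\kappa\ (y\in I_u),\qquad R(y)=y-1\ (y\in I_r).$$
This is the rotation by $4+\kappa$ modulo $5+\kappa$, and $\frac{4+\kappa}{5+\kappa}=\frac{2+\sqrt5}{3+\sqrt5}=\frac{1+\sqrt5}4$ is irrational. Let $Z=J\times Q_8$, eight intervals put side by side in any order, and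
$$T_0(y,g)=(Ry,gj)\ (y\in I_u),\qquad T_0(y,g)=(Ry,gi)\ (y\in I_r).$$
Since $R(I_r)=[0,4+\kappa)$ and $R(I_u)=[4+\kappa,5+\kappa)$, $T_0$ is a bijection and, after rescaling $Z$ to $[0,1)$, a standard iet with the 16 pieces $I_u\times\{g\}$, $I_r\times\{g\}$.

Let $c=\frac{5+\sqrt5}2$. Then $3+2\kappa<c<3+3\kappa$: the two inequalities reduce to $3\sqrt5<7$ and $11<5\sqrt5$, that is, to $45<49$ and $121<125$.

**Definition (fine coding).** The alphabet is $B=Q_8\times\{a,b,u\}$. The point $(y,g)$ has letter $(g,u)$ if $y<1$, $(g,a)$ if $1\le y<c$, $(g,b)$ if $y\ge c$. The fine coding of a point is the sequence of letters along its $T_0$-orbit. Letters $(g,a),(g,b)$ are of type $r$, letters $(g,u)$ of type $u$.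

**Definition (admissible, closed).** Put $\iota(a)=\iota(b)=i$, $\iota(u)=j$. A word $(g_0,w_0)(g_1,w_1)\cdots$ over $B$ is admissible if $g_{t+1}=g_t\,\iota(w_t)$. A finite admissible word is closed if $g_0=1$ and its final group element, after the last letter, is $1$.

Fine codings are admissible. An admissible word is determined by its first group element and its colours $w_t$. For example, $(1,u)(j,b)(-k,b)(-j,a)(k,a)$ is admissible with final group element $ki=j$, so it is not closed.

**Definition (the substitution).** Let $\sigma$ be
$$u\mapsto ubbaa,\quad a\mapsto a\,(ubaaa)(ubaaa)(ubbaa)(ubbaa),\quad b\mapsto a\,(ubaaa)(ubbaa)(ubbaa)(ubbaa).$$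
It is lifted to $B$: $\sigma(g,w)$ is the admissible word with first group element $g$ and colours $\sigma(w)$.

The example above is $\sigma(1,u)$. Since $i^4=j^4=1$, each five-letter block has group product $j\,i^4=j$, so $\sigma(g,u)$ ends at $gj$, and $\sigma(g,a)$, $\sigma(g,b)$ end at $g\,i\,j^4=gi$. Thus the final group element of $\sigma(g,w)$ is $g\,\iota(w)$, and $\sigma$ maps admissible words to admissible words. Counting positions from $0$, the words $\sigma(g,a)$ and $\sigma(g,b)$ have length 21, the same group elements, and differ only in the colour at position 8, which is $a$, resp. $b$.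

**Lemma 4 (renormalization).** Let $h(y)=4\kappa+\kappa^2y$. If $\Omega$ is the fine coding of $(\xi,g)$, then the fine coding of $(h(\xi),g)$ is $\sigma(\Omega)$, with origin at the beginning of $\sigma(\Omega_0)$. Moreover, for $\xi\in I_r$, $R^8h(\xi)=2+6\kappa+\kappa^2\xi$, and this map fixes $c$.

*Proof.* Note that $h(I_u)=[4\kappa,1)$, since $4\kappa+\kappa^2=1$, and $h(I_r)=[1,1+\kappa)$, since $h(5+\kappa)=1+\kappa^2(4+\kappa)=1+\kappa$.

**Step 1.** This step treats $\xi\in I_u$. Put $y=h(\xi)\in[4\kappa,1)$. The first five points of its $R$-orbit are $y\in I_u$ and $y+4+\kappa$, $y+3+\kappa$, $y+2+\kappa$, $y+1+\kappa\in I_r$, and then $R^5y=y+\kappa$. On the other hand $h(R\xi)=h(\xi)+\kappa^2(4+\kappa)=y+\kappa$, so $R^5h(\xi)=h(R\xi)$. For the colours: $y+4+\kappa>4>c$ (as $c<3+3\kappa<4$), $y+3+\kappa\ge3+5\kappa>c$, and $y+1+\kappa<y+2+\kappa<3+\kappa<c$. So the colours are $ubbaa=\sigma(u)$.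

**Step 2.** This step treats $\xi\in I_r$. Write $h(\xi)=1+\tau$ with $\tau\in[0,\kappa)$. The orbit is $1+\tau$, and then for $q=0,1,2,3$ the point $q\kappa+\tau\in I_u$ (as $q\kappa+\tau<4\kappa<1$) followed by $s+(q+1)\kappa+\tau\in I_r$ for $s=4,3,2,1$ in this order. After these 21 points we are at $4\kappa+\tau=h(\xi)+4\kappa-1=h(\xi)-\kappa^2=h(\xi-1)=h(R\xi)$. So $R^{21}h(\xi)=h(R\xi)$. The colours are:

* at $1+\tau$: $a$, as $1+\kappa<c$;
* at $s=4$: $b$, as $c<4$;
* at $s=2$ and $s=1$: $a$, as $2+5\kappa<3+\kappa<c$;
* at $s=3$: $a$ for $q=0$, since the value is $<3+2\kappa<c$, and $b$ for $q=2,3$, since it is $\ge3+3\kappa>c$;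
* at $s=3$, $q=1$, which is position 8: the value is $R^8h(\xi)=3+2\kappa+\tau=2+6\kappa+\kappa^2\xi$, because $\tau=4\kappa+\kappa^2\xi-1$.

The last map is an increasing contraction of $\xi$, and it fixes $c$, because $c(1-\kappa^2)=4\kappa c=2(\sqrt5-2)(5+\sqrt5)=6\sqrt5-10=2+6\kappa$. So the point at position 8 is $<c$ exactly when $\xi<c$. The colours are therefore $\sigma(a)$ if $\xi<c$ and $\sigma(b)$ if $\xi\ge c$.

**Step 3.** This step glues the pieces. Put $\tilde h(\xi,g)=(h(\xi),g)$. If $(\xi,g)$ has fine letter $e$, we have shown that the fine coding of $\tilde h(\xi,g)$ starts with $\sigma(e)$. Since the final group element of $\sigma(g,w)$ is $g\,\iota(w)$, we also have $T_0^{|\sigma(e)|}\tilde h(\xi,g)=\tilde h(T_0(\xi,g))$. Apply this at all points $T_0^n(\xi,g)$, $n\in\mathbb Z$. $\square$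

The coincidence that $c$ is a fixed point of the return map at position 8 is what produces a self-similar orbit.

**The central orbit.** Let $x=(c,1)$, $x_n=T_0^nx$, and let $\omega$ be the fine coding of $x$. Then $\omega_0=(1,b)$. The first 8 colours of $\sigma(b)$ are $aubaaaub$, with group product $i\,j\,i^4\,j\,i=i\,j^2\,i=1$, and $R^8h(c)=c$. So $T_0^8(h(c),1)=(c,1)$. With Lemma 4, this says:

> $\omega$ is $\sigma(\omega)$ with origin at position 8 of $\sigma(\omega_0)$.

Write $\sigma(\omega_0)=p\,\omega_0\,q$ with $|p|=8$, $|q|=12$. Put $W_n=\sigma^n(\omega_0)$, $\pi_n=\sigma^{n-1}(p)\cdots\sigma(p)\,p$ and $t_n=|\pi_n|$.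

**Lemma 5.** $W_n$ occurs in $\omega$ with its first letter at index $-t_n$. Call this set of indices the range of $W_n$; it contains $0$. Moreover $W_{n+1}=\sigma^n(p)W_n\sigma^n(q)$ compatibly with these positions, so the ranges increase on both sides and exhaust $\mathbb Z$. The word $\pi_n$ is a prefix of both $\sigma^n(1,b)=W_n$ and $\sigma^n(1,a)$.

*Proof.* Induct on $n$; for $n=0$ all is clear. If $\omega=\sigma^{n}(\omega)$ with origin at position $t_n$ of $\sigma^n(\omega_0)$, write the inner $\omega$ as $\sigma(\omega)$ with $\omega_0$ at position 8 of $\sigma(\omega_0)$. Then the block $\sigma^n(\omega_0)$ containing the origin sits inside $\sigma^n(\sigma(\omega_0))=\sigma^n(p)\sigma^n(\omega_0)\sigma^n(q)$, which therefore begins at index $-t_n-|\sigma^n(p)|=-t_{n+1}$. For the last claim, $\sigma(1,a)=p\,(1,a)\,q$, since $\sigma(1,a)$ and $\sigma(1,b)$ differ only at position 8. Hence for both letters $e=(1,a),(1,b)$ we have $\sigma^n(e)=\sigma^{n-1}(p)\,\sigma^{n-1}(e)\,\sigma^{n-1}(q)$, and $\pi_n=\sigma^{n-1}(p)\,\pi_{n-1}$ is a prefix by induction. $\square$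

**The table.** Put $D=i+k$ and $E=-1-i$. For each position of $\sigma(1,r)$, $r\in\{a,b\}$, and of $\sigma(1,u)$, we list the type, the group element $g$, and the value $V$ of the sum of $g_tD$ over earlier letters of type $r$ plus the sum of $g_tE$ over earlier letters of type $u$. (The reason for $D$ and $E$ appears in Section 7.) To fill it in, use
$$iD=-1-j,\quad jD=i-k,\quad kD=j-1,\quad iE=1-i,\quad kE=-j-k .$$

For $\sigma(1,r)$:

| pos | type | $g$ | $V$ | pos | type | $g$ | $V$ |
|---|---|---|---|---|---|---|---|
| 0 | r | $1$ | $0$ | 11 | u | $-i$ | $1-j$ |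
| 1 | u | $i$ | $i+k$ | 12 | r | $-k$ | $i-j$ |
| 2 | r | $k$ | $1+k$ | 13 | r | $-j$ | $1+i-2j$ |
| 3 | r | $j$ | $j+k$ | 14 | r | $k$ | $1-2j+k$ |
| 4 | r | $-k$ | $i+j$ | 15 | r | $j$ | $-j+k$ |
| 5 | r | $-j$ | $1+i$ | 16 | u | $-k$ | $i-j$ |
| 6 | u | $k$ | $1+k$ | 17 | r | $i$ | $i+k$ |
| 7 | r | $-i$ | $1-j$ | 18 | r | $-1$ | $-1+i-j+k$ |
| 8 | r | $1$ | $2$ | 19 | r | $-i$ | $-1-j$ |
| 9 | r | $i$ | $2+i+k$ | 20 | r | $1$ | $0$ |
| 10 | r | $-1$ | $1+i-j+k$ | end | | $i$ | $i+k$ |

For $\sigma(1,u)$:

| pos | type | $g$ | $V$ |
|---|---|---|---|
| 0 | u | $1$ | $0$ |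
| 1 | r | $j$ | $-1-i$ |
| 2 | r | $-k$ | $-1-k$ |
| 3 | r | $-j$ | $-j-k$ |
| 4 | r | $k$ | $-i-j$ |

**Lemma 6.** All 24 letters of $B$ occur in $\omega$, and $(1,b)$ occurs in $\omega$ at a nonzero index.

*Proof.* The positions $0,2,3,4,5,7,9,10$ of $\sigma(1,b)$ are of type $r$ and have group elements $1,k,j,-k,-j,-i,i,-1$, that is, all of $Q_8$. Each $\sigma(g,r)$ contains $(g,a)$, $(gi,u)$, $(gk,b)$ at positions 0, 1, 2. So all letters occur in $\sigma^2(1,b)=W_2$. The letter at position 4 of $\sigma(1,b)$ is $(-k,a)$, and position 2 of $\sigma(-k,a)$ is $(-k\cdot k,b)=(1,b)$. This occurrence in $W_2$ lies in the block of position 4 of $\sigma(\omega_0)$, whereas index $0$ lies in the block of position 8. $\square$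

## 5. How sums grow under the substitution

For $f:B\to\mathbb R$ and a word $P$ over $B$ let $f(P)$ be the sum of $f$ over the letters of $P$, and $f_n(P)=f(\sigma^n(P))$. Then $f_n$ is additive and $f_{n+1}(g,w)=f_n(\sigma(g,w))$. Split $f=f^++f^-$ into its even and odd parts under $g\mapsto-g$. Since $\sigma(-g,w)$ is $\sigma(g,w)$ with all group elements negated, parity is inherited by $f_n$. In this section a closed word is written $(g_0,w_0)(g_1,w_1)\cdots$, and $\sum_r$, $\sum_u$, $\sum_b$ are sums over its letters of type $r$, type $u$, colour $b$.

**Step 1 (odd functions).** The aim is an exact formula for $f_n$ when $f$ is odd. An odd function on $Q_8$ is $g\mapsto\mathrm{Re}(gA)$ for a unique $A\in\mathbb H$. Write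
$$f_n(g,a)=\mathrm{Re}(gA_n),\quad f_n(g,b)=\mathrm{Re}(gB_n),\quad f_n(g,u)=\mathrm{Re}(gC_n),\quad \delta_n=A_n-B_n,$$
and drop the index $n$ on right-hand sides. The blocks $ubaaa$ and $ubbaa$ started at $g$ have sums $\mathrm{Re}(gC^\alpha)$ and $\mathrm{Re}(gC^\beta)$, where
$$C^\alpha=C+j(B+iA-A-iA)=C-j\delta,\qquad C^\beta=C+j(B+iB-A-iA)=C-j(1+i)\delta .$$
So $C^\alpha-C^\beta=ji\delta=-k\delta$. Since $\sigma(u)=ubbaa$ and $-j(1+i)=-j+k$, we get $C_{n+1}=C+(k-j)\delta$. In $\sigma(g,a)$ the letter $(g,a)$ is followed by four blocks started at $gi,gij,gij^2,gij^3$. With $1+j+j^2+j^3=0$,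
$$A_{n+1}=A+i\big((1+j)C^\alpha+(j^2+j^3)C^\beta\big)=A+i(1+j)(C^\alpha-C^\beta)=A-(i+k)k\delta=A+(1+j)\delta,$$
$$B_{n+1}=A+i\big(C^\alpha+(j+j^2+j^3)C^\beta\big)=A+i(C^\alpha-C^\beta)=A-ik\delta=A+j\delta .$$
Subtracting, $\delta_{n+1}=\delta_n$: the quaternion $\delta$ is constant. Also $B_{n+1}=A+j\delta=B+(1+j)\delta$. Hence
$$A_n=A_0+n(1+j)\delta,\qquad B_n=B_0+n(1+j)\delta,\qquad C_n=C_0+n(k-j)\delta. \tag{3}$$
So odd functions grow at most linearly in $n$, and the growth is governed by $\delta$ alone.

**Step 2 (even functions, nontrivial characters).** The aim is to see that these contribute nothing that grows on closed words. An even $f$ factors through $Q_8/\{\pm1\}$, so $f(g,w)=\sum_\chi\chi(g)f^\chi(w)$ over the four characters $\chi$ of $Q_8$, all trivial on $-1$; each component keeps this form under $f\mapsto f_1$. Put $\epsilon=\chi(i)$, $\eta=\chi(j)$ in $\{\pm1\}$, let $(A,B,C)$ be the $\chi$-component of $f_n$ on $(a,b,u)$, $(A',B',C')$ that of $f_{n+1}$, and $\delta=A-B$. As before,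
$$C^\alpha=C+\eta(B+(1+2\epsilon)A),\qquad C^\beta=C+\eta(1+\epsilon)(A+B),\qquad C^\alpha-C^\beta=\epsilon\eta\delta,$$
$$C'=C^\beta,\qquad A'=A+\epsilon(1+\eta)(C^\alpha+C^\beta),\qquad B'=A+\epsilon\big(C^\alpha+(2\eta+1)C^\beta\big).$$
Let $P$ be closed. Telescoping $\chi(g_{t+1})-\chi(g_t)$ over $P$ gives
$$(\epsilon-1)\sum_r\chi(g_t)+(\eta-1)\sum_u\chi(g_t)=0,$$
and the $\chi$-contribution to $f_n(P)$ is $A\sum_r\chi(g_t)-\delta\sum_b\chi(g_t)+C\sum_u\chi(g_t)$. If $\chi\ne1$ there are three cases.

* $(\epsilon,\eta)=(-1,1)$: $C^\beta=C$ and $C^\alpha=C-\delta$, so $C'=C$, $A'=A-4C+2\delta$, $B'=A-4C+\delta$, hence $\delta'=\delta$. Moreover $\sum_r\chi(g_t)=0$. The contribution does not depend on $n$.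
* $(\epsilon,\eta)=(1,-1)$: $A'=A$ and $B'=A+C^\alpha-C^\beta=A-\delta=B$. Moreover $\sum_u\chi(g_t)=0$. The contribution does not depend on $n$.
* $(\epsilon,\eta)=(-1,-1)$: $C'=C$, $A'=A$, $B'=A-(C^\alpha-C^\beta)=A-\delta=B$. The contribution does not depend on $n$.

**Step 3 (the trivial character).** The aim is to isolate the only exponential growth. For $\chi=1$,
$$A'=11A+6B+4C,\qquad B'=10A+7B+4C,\qquad C'=2A+2B+C,$$
so $\delta'=\delta$. Put $A=\frac\delta2+X$, $B=-\frac\delta2+X$, $C=-\frac\delta2+Y$. Substituting, $X'=17X+4Y$ and $Y'=4X+Y$. This symmetric matrix has trace $18$ and determinant $1$, hence eigenvalues $\beta=9+4\sqrt5$ and $\beta^{-1}$, and $(1,\kappa)$ is a $\beta$-eigenvector: $17+4\kappa=\beta$, and $4+\kappa=\kappa^{-1}=\beta\kappa$ because $\beta^{-1}=9-4\sqrt5=\kappa^2$. So for some real $\gamma$ depending only on $f$, the contribution of $\chi=1$ to $f_n(P)$ is $\gamma\beta^n(\#_rP+\kappa\,\#_uP)+O(1)$, where $\#_rP,\#_uP$ count the letters of each type.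

**Lemma 7.** For every $f:B\to\mathbb R$ there are $\gamma\in\mathbb R$, depending only on $f^+$, and $\delta\in\mathbb H$, given by $f^-(g,a)-f^-(g,b)=\mathrm{Re}(g\delta)$, such that for every closed word $P$, as $n\to\infty$,
$$f_n(P)=\gamma\beta^n(\#_rP+\kappa\,\#_uP)+n\,\mathrm{Re}(q(P)\delta)+O(1),\qquad q(P)=\sum_rg_t(1+j)+\sum_ug_t(k-j). \tag{4}$$

*Proof.* The even part is Steps 2 and 3; for the odd part, sum (3) over $P$: $f_n^-(P)=f^-(P)+n\,\mathrm{Re}(q(P)\delta)$. $\square$

## 6. Two families of test times, and what they forbid

Let $v$ be the word of positions $8,\dots,19$ of $\sigma(1,b)$. The letters at positions $0$ and $20$ are both $(1,a)$, so $\sigma(1,b)=p\,v\,(1,a)$. Explicitly,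
$$p=(1,a)(i,u)(k,b)(j,a)(-k,a)(-j,a)(k,u)(-i,b),$$
$$v=(1,b)(i,a)(-1,a)(-i,u)(-k,b)(-j,b)(k,a)(j,a)(-k,u)(i,b)(-1,b)(-i,a).$$
By the table (group element $1$ at positions $0$, $8$ and $20$), both are closed words.

**Lemma 8.** Let $N_n=|\sigma^n(v)|$ and $N'_n=|\sigma^n(p)|$. For every $f:B\to\mathbb R$ and $n\ge0$,
$$\sum_{0\le l<N_n}f(\omega_l)=f_n(v),\qquad \sum_{-N'_n\le l<0}f(\omega_l)=f_n(p). \tag{5}$$

*Proof.* In $W_{n+1}=\sigma^n(p)\,\sigma^n(v)\,\sigma^n(1,a)$ the word $\sigma^n(v)$ starts at index $-t_{n+1}+|\sigma^n(p)|=-t_n$. It begins with $\sigma^n(\omega_0)=W_n$, which has prefix $\pi_n$, and it is followed by $\sigma^n(1,a)$, which also has prefix $\pi_n$ (Lemma 5). Also $N_n\ge|W_n|\ge t_n$. So the sums over $[-t_n,0)$ and over $[N_n-t_n,N_n)$ both equal $f(\pi_n)$. The sum over $[-t_n,N_n-t_n)$ is $f_n(v)$; removing the first window and adding the second gives the sum over $[0,N_n)$.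

Likewise $\sigma^n(p)$ occupies the indices $[-t_{n+1},-t_n)$. It begins with $\sigma^n(1,a)$, which has prefix $\pi_n$, and it is followed by $\sigma^n(\omega_0)$, which has prefix $\pi_n$. Also $N'_n=t_{n+1}-t_n\ge|\sigma^n(1,a)|\ge t_n$. Removing the window $[-t_{n+1},-N'_n)$, of length $t_n$, and adding $[-t_n,0)$ gives the second formula. $\square$

**Lemma 9.** Let $f:B\to\mathbb R$, with $\gamma$ and $\delta$ as in Lemma 7, and let $\delta_k$ be the $k$-coefficient of $\delta$. If
$$\sum_{0\le l<N}f(\omega_l)\to-\infty\quad\text{and}\quad\sum_{-N\le l<0}f(\omega_l)\to+\infty\qquad(N\to\infty),$$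
then $\gamma=0$ and $\delta_k>0$.

*Proof.* For $p$: $\sum_rg_t=1+k+j-k-j-i=1-i$ and $\sum_ug_t=i+k$, so
$$q(p)=(1-i)(1+j)+(i+k)(k-j)=(1-i+j-k)+(-1+i-j-k)=-2k .$$
For $v$: $\sum_rg_t=(1+i-1)+(-k-j+k+j)+(i-1-i)=i-1$ and $\sum_ug_t=-i-k$, so $q(v)=-q(p)=2k$. Moreover $p$ has 6 letters of type $r$ and 2 of type $u$, and $v$ has 10 and 2. By (4),
$$f_n(p)=\gamma\beta^n(6+2\kappa)+2n\delta_k+O(1),\qquad f_n(v)=\gamma\beta^n(10+2\kappa)-2n\delta_k+O(1). \tag{6}$$
By (5) and $N_n,N'_n\to\infty$, $f_n(v)\to-\infty$ and $f_n(p)\to+\infty$. If $\gamma>0$, then $f_n(v)\to+\infty$; if $\gamma<0$, then $f_n(p)\to-\infty$. So $\gamma=0$, and then $\delta_k>0$. $\square$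

This lemma explains both the need for $Q_8$ and the choice of the blocks.

* If $f$ is even, then $\delta=0$, and $f$ cannot satisfy the hypothesis of Lemma 9. In particular no function of the colours $a,b,u$ alone does, so the rotation without its eight sheets does not suffice: along the test times the sums either drift with the same sign on $[0,N_n)$ and on $[-N_n',0)$, or stay bounded.
* If $f(g,a)=f(g,b)$ for all $g\ne1$, then with $\tau=f(1,a)-f(1,b)$ the function $g\mapsto f^-(g,a)-f^-(g,b)$ is $\pm\frac\tau2$ at $g=\pm1$ and $0$ elsewhere. So $\delta=\frac\tau2$ is real, $\delta_k=0$, and $f$ cannot satisfy the hypothesis either.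
* The simplest candidate is an odd function (so $\gamma=0$) with $\delta=k$.

So we want slopes that distinguish $a$ from $b$ on the sheets $\pm k$, and a grouped coding that distinguishes $a$ from $b$ on the sheet $1$ only. It remains to check that $\delta=k$ really works at all times, and not only at the test times.

## 7. A function whose sums tend to $-\infty$ at logarithmic speed

Let $\phi(g,a)=\mathrm{Re}(gk)$ and $\phi(g,b)=\phi(g,u)=0$. So $\phi$ is $1$ on $(-k,a)$, $-1$ on $(k,a)$ and $0$ elsewhere. It is odd with $A_0=\delta=k$, $B_0=C_0=0$. Since $(1+j)k=i+k=D$ and $(k-j)k=-1-i=E$, (3) gives for every word $P$ over $B$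
$$\phi_n(P)=\phi(P)+n\,\vartheta(P),\qquad \vartheta(g,a)=\vartheta(g,b)=\mathrm{Re}(gD),\quad \vartheta(g,u)=\mathrm{Re}(gE). \tag{7}$$
This is where $D$ and $E$ come from: the prefix of $\sigma(g_0,w)$ before a given position has $\vartheta$-sum $\mathrm{Re}(g_0V)$, with $V$ from the table.

**Definition (edge).** An edge is a choice of a position in some $\sigma(g_0,w)$. Its source is $(g_0,w)$, its target is the letter at that position, and its $\vartheta$ is $\mathrm{Re}(g_0V)$.

For example, position 8 of $\sigma(1,b)$ is an edge from $(1,b)$ to $(1,b)$ with $\vartheta=2$, and its prefix is $p$; so $\vartheta(p)=2$.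

**Lemma 10.** Every edge has integer $\vartheta\le2$. Equality holds exactly for sources of type $r$ in the four cases: $g_0=1$, position 8 (target group $1$); $g_0=1$, position 9 (target group $i$); $g_0=j$, position 13 (target group $1$); $g_0=j$, position 14 (target group $i$).

*Proof.* $\mathrm{Re}(g_0V)$ is $\pm$ a coefficient of $V$. In the tables all coefficients are in $\{0,\pm1\}$, except for the real part $2$ at positions 8 and 9 and the $j$-coefficient $-2$ at positions 13 and 14 of $\sigma(\cdot,r)$. The value $2$ is reached for $g_0=1$ in the first case, and for $g_0=j$ in the second, since $\mathrm{Re}(jV)$ is minus the $j$-coefficient. The target groups are $1$, $i$, $j\cdot(-j)=1$, $j\cdot k=i$. $\square$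

For $N\ge0$ let $s(N)=\sum_{0\le l<N}\phi(\omega_l)$ and $s(-N)=-\sum_{-N\le l<0}\phi(\omega_l)$. Then $s(N+1)=s(N)+\phi(\omega_N)$ for all $N\in\mathbb Z$.

**Proposition 11.** If the index $N$ lies in the range of $W_{m+1}$ but not in that of $W_m$, then $s(N)\le3683-m$.

The idea: give $N$ an address, one edge per level. At level $n$ the address competes with the central address, which always uses position 8 with $\vartheta=2$, the largest value possible. Each level where $\vartheta$ is smaller costs at least $n$. Levels that cost nothing but are not central can occur only next to levels that do cost.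

*Proof.* **Step 1.** This step expresses $s(N)$ through the address. Put $y_{m+1}=\omega_0$. For $n=m,m-1,\dots,0$ successively, given that $N$ lies in the occurrence of $\sigma^{n+1}(y_{n+1})=\sigma^n(\sigma(y_{n+1}))$ under consideration, let $y_n$ be the letter of $\sigma(y_{n+1})$ such that $N$ lies in its block $\sigma^n(y_n)$, and let $p_n$ be the prefix of $\sigma(y_{n+1})$ before $y_n$. The prefix of $W_{m+1}$ before index $N$ is then $\sigma^m(p_m)\cdots\sigma(p_1)p_0$, and the prefix before index $0$ is $\pi_{m+1}=\sigma^m(p)\cdots\sigma(p)p$. The difference of their $\phi$-sums is $s(N)$, for $N$ of either sign. By (7) and $\vartheta(p)=2$,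
$$s(N)=\sum_{n=0}^m\big(\phi(p_n)-\phi(p)-n\,c_n\big),\qquad c_n=2-\vartheta(p_n)\in\mathbb Z_{\ge0},\qquad |\phi(p_n)-\phi(p)|\le20+8=28 .$$
Since $W_{m+1}=\sigma^m(p)W_m\sigma^m(q)$ and $N$ is not in the range of $W_m$, $|p_m|\ne8$.

**Step 2.** This step counts the levels that contribute. Call $n$ good if $y_{n+1}\in\{(1,a),(1,b)\}$ and $|p_n|=8$; then $p_n=p$ and the term is $0$. Otherwise $n$ is bad. Let $\mathcal H=\{n\le m:c_n\ge1\}$; all its elements are bad. Let $n$ be bad and $n\notin\mathcal H$. Then the edge of level $n$ is one of the four of Lemma 10, and not the first, which is good. So one of the following holds.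

* The target $y_n$ has group $i$. If $n\ge1$, the edge of level $n-1$ has a source of group $i$, so by Lemma 10 $c_{n-1}\ge1$ and $n-1\in\mathcal H$.
* The source $y_{n+1}$ has group $j$ and the target has group $1$. As $y_{m+1}$ has group $1$, $n<m$. The edge of level $n+1$ has target $y_{n+1}$ of group $j$, so by Lemma 10 $c_{n+1}\ge1$ and $n+1\in\mathcal H$.

Each element of $\mathcal H$ is obtained at most once in each way, so there are at most $2|\mathcal H|+1$ bad levels outside $\mathcal H$, the $+1$ being for $n=0$.

**Step 3.** This step sums up. Each of the at most $3|\mathcal H|+1$ bad levels contributes at most $28$, and level $n\in\mathcal H$ also contributes $-nc_n\le-n$. So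
$$s(N)\le28(3|\mathcal H|+1)-\sum_{n\in\mathcal H}n=28+\sum_{n\in\mathcal H}(84-n).$$
If $m=0$ there is one term and $s(N)\le28$. Let $m\ge1$. Either $m\in\mathcal H$, or the edge of level $m$, whose source is $(1,b)$, has $\vartheta=2$ and $|p_m|\ne8$. In the latter case $|p_m|=9$, $y_m$ has group $i$ and $m-1\in\mathcal H$. So $\mathcal H$ contains $m$ or $m-1$. Isolating this element and bounding the others by the positive terms,
$$s(N)\le28+84-(m-1)+\sum_{n=0}^{84}(84-n)=113-m+3570=3683-m.\qquad\square$$

Every $N\ne0$ lies in the range of $W_{m+1}$ but not of $W_m$ for exactly one $m\ge0$, because the range of $W_0$ is $\{0\}$. Since $s(0)=0$, $|W_{m+1}|\le21^{m+1}$ and $e^4>21$,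
$$\sum_{N\in\mathbb Z}e^{4s(N)}\le1+\sum_{m\ge0}21^{m+1}e^{4(3683-m)}<\infty. \tag{8}$$

## 8. Opening the orbit into an affine interval exchange with 18 blocks

**Step 1.** The aim is an affine iet $\hat T$ with slopes $e^{4\phi}$. The points $x_n$ are distinct, because $R$ is an irrational rotation. By (8), $\nu=\sum_{n\in\mathbb Z}e^{4s(n)}\delta_{x_n}$ (sum of Dirac masses) is a finite measure on $Z$; normalize it to mass $1$. Let $\mathcal Q$ be the partition of $Z$ into the intervals
$$I_u\times\{g\}\ (\text{all }g),\qquad I_r\times\{g\}\ (g\ne\pm k),\qquad [1,c)\times\{g\},\ [c,5+\kappa)\times\{g\}\ (g=\pm k).$$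
On each $Q\in\mathcal Q$ the function $\phi$, read on fine letters, is a constant $\phi_Q$. As $s(n+1)=s(n)+\phi(\omega_n)$ for all $n\in\mathbb Z$,
$$\nu(T_0U)=e^{4\phi_Q}\nu(U)\quad\text{for }U\subset Q\in\mathcal Q .$$
For an interval $C\subset Z$ put $I(C)=[\nu(<C),\nu(<C)+\nu(C))$, where $\nu(<C)$ is the mass of the points of $Z$ to the left of $C$. By Lemma 6, $\nu(Q)>0$ for all $Q\in\mathcal Q$. Let $\hat T$ map $I(Q)$ affinely, with slope $e^{4\phi_Q}$, onto $I(T_0Q)$. Both the sets $Q$ and the sets $T_0Q$ partition $Z$ into intervals, so the $I(Q)$ and the $I(T_0Q)$ partition $[0,1)$, and $\hat T$ is an affine iet.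

**Step 2.** The aim is a wandering interval. Let $G_n=I(\{x_n\})$, of positive length. If $x_n\in Q$, the offset of $G_n$ in $I(Q)$ is the $\nu$-mass of the points of $Q$ to the left of $x_n$. As $T_0$ is increasing on $Q$, the offset of $G_{n+1}$ in $I(T_0Q)$ is $e^{4\phi_Q}$ times that, and the lengths are in the same ratio. So $\hat T(G_n)=G_{n+1}$ for all $n\in\mathbb Z$.

**Step 3.** The aim is the grouped coding. The interval $I(I_r\times\{1\})$, on which $\hat T$ has slope $1$, contains $G_0$, since $x_0=(c,1)$. Cut it into the part to the left of $G_0$, $G_0$, and the part to the right; this only refines the partition into pieces. Both side parts are nonempty by Lemma 6: $(1,a)$ occurs in $\omega$, which puts mass on $[1,c)\times\{1\}$; and $(1,b)$ occurs at some index $n\ne0$, where $x_n\ne x_0$ lies to the right of $x_0$. Now take as blocks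

* for each letter $(g,u)$, $g\in Q_8$: the block $I(I_u\times\{g\})$;
* for each letter $(g,r)$, $g\ne1$: the block $I(I_r\times\{g\})$, which consists of two adjacent pieces if $g=\pm k$;
* for the letters $(1,a)$, $s$, $(1,b)$: the left part, $G_0$ and the right part.

These are $8+7+3=18$ blocks. For $g=\pm k$ the images of the two pieces are adjacent and in the same order, since $T_0$ is a translation on $I_r\times\{g\}$. So $\hat T$ maps the block increasingly onto an interval, and this is a legitimate grouped coding. Let $L$ be its language. It is a language in the sense of Section 2: blocks are nonempty, so each letter occurs; factors are clear; and $\hat T$ is a bijection, so each word of $L$ is a factor of a bi-infinite coding, which lies in $X_L$.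

**Step 4.** The aim is the word $\tilde z$. Let $\operatorname{mrg}$ send $(g,a),(g,b)$ to $(g,r)$ for $g\ne1$ and fix the other letters of $B$. For $n\ne0$ we have $x_n\ne x_0$, so if $x_n\in I_r\times\{1\}$, then $G_n$ lies on the same side of $G_0$ as $x_n$ does of $x_0$. Hence every point of $G_0$ has grouped coding $\tilde z$ with
$$\tilde z_0=s,\qquad\tilde z_n=\operatorname{mrg}(\omega_n)\quad(n\ne0).$$
So $\tilde z\in X_L$. It is non recurrent, because $s$ occurs once. It is ultimately periodic in neither direction: by equidistribution of the orbits of the irrational rotations $R$ and $R^{-1}$, the letters of type $u$ have in both directions the frequency $\frac1{5+\kappa}=\frac1{3+\sqrt5}$, which is irrational, whereas frequencies in an ultimately periodic sequence are rational.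

## 9. The 18 letters cannot carry constants

*End of the proof of Theorem 1.* Suppose that $\theta$ satisfies (1) and (2) for $\tilde z$. Put $f=\theta\circ\operatorname{mrg}$ on $B$. For $N\ge1$,
$$\sum_{0\le l<N}\theta_{\tilde z_l}=\sum_{0\le l<N}f(\omega_l)+\theta_s-f(1,b),\qquad\sum_{-N\le l<0}\theta_{\tilde z_l}=\sum_{-N\le l<0}f(\omega_l).$$
The terms of the convergent series (1) and (2) tend to $0$. So $\sum_{0\le l<N}f(\omega_l)\to-\infty$ and $\sum_{-N\le l<0}f(\omega_l)\to+\infty$. By Lemma 9, $\delta_k>0$. But $f(g,a)=f(g,b)$ for $g\ne1$, so $\delta$ is real by the second remark after Lemma 9, and $\delta_k=0$. This is a contradiction. $\blacksquare$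

The affine iet itself uses the constant $\delta=4k$ (its log slope is $4\phi$ on fine letters). The grouped coding can only produce real $\delta$. That is the whole obstruction.

## 10. The order on bi-infinite words

From here on, $L$ is a language satisfying the order condition with orders $<_A,<_D$, and $X=X_L$. Write $z^+=z_0z_1\cdots$ and $z^-=\cdots z_{-2}z_{-1}$. The order $\prec$ of Theorem 2 compares $z^+$ first, lexicographically for $<_D$, and then $z^-$, lexicographically from right to left for $<_A$. It is a total order.

In Example B, with $2<_D1$ and $1<_A2$, one finds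
$$z\prec S^{-1}z\prec S^{-2}z\prec\cdots\prec1^\infty\prec\cdots\prec S^3z\prec S^2z\prec Sz ,$$
which is the left-to-right order of the corresponding intervals $[0,\frac13)$, $[\frac13,\frac12)$, …, of the iet given there.

**Lemma 12.**

* (O1) If $z^-,z'^-$ differ, first (going left) at $-m$, then $z\prec z'$ if and only if $z_{-m}<_Az'_{-m}$.
* (O2) If $z_0=z'_0$, then $z\prec z'$ if and only if $Sz\prec Sz'$.
* (O3) If $z_0\ne z'_0$, then $Sz\prec Sz'$ if and only if $z_0<_Az'_0$.
* (O4) The relation $\preceq$ is closed in $X\times X$.

*Proof.* (O1) If $z^+=z'^+$ this is the definition. If $z^+,z'^+$ first differ at $n\ge0$, put $w=z_{-m+1}\cdots z_{n-1}$, $a=z_{-m}$, $b=z'_{-m}$. Then $a\,w\,z_n\in L$ and $b\,w\,z'_n\in L$. If $a<_Ab$ and $z'_n<_Dz_n$, the order condition would exclude one of these two words. So $a<_Ab$ implies $z_n<_Dz'_n$, that is, $z\prec z'$. Exchanging roles gives the converse.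

(O2) If $z^+\ne z'^+$, the first difference is at some $m\ge1$ and appears at $m-1$ for $Sz,Sz'$ with the same letters. If $z^+=z'^+$, the first left difference at $-m$ appears at $-m-1$ with the same letters.

(O3) The words $Sz,Sz'$ first differ to the left at $-1$, with letters $z_0,z'_0$. Apply (O1).

(O4) If $z'\prec z$, this is read off from one first difference, to the right by definition, or, if $z^+=z'^+$, to the left by (O1). That difference persists for nearby pairs, and then it gives the same inequality for them (in the second case by (O1)). So the complement of $\preceq$ is open. $\square$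

**Consequences.** We collect what is needed about convex sets.

* Cylinders $[w]=\{z:z_0\cdots z_{|w|-1}=w\}$ are convex, and so are sets $\{z^+=s\}$, because $\prec$ is lexicographic to the right.
* If $C\subset[e]$ is convex, so is $SC$. Let $S\alpha\preceq S\zeta\preceq S\beta$ with $\alpha,\beta\in C$. If $\zeta_0\ne e$, (O3) gives $e<_A\zeta_0$ and $\zeta_0<_Ae$, which is absurd. So $\zeta_0=e$, and (O2) gives $\alpha\preceq\zeta\preceq\beta$, hence $\zeta\in C$.
* Hence two-sided cylinders $S^m[w]$, $m\le|w|$, are convex (apply the previous item $m$ times), and so are their intersections $\{z^-=t\}$.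
* A nonempty closed set has a maximum and a minimum, by compactness and (O4). So a nonempty set has a supremum and an infimum in $X$, namely the maximum and minimum of its closure. If a nonempty down-set has supremum $\zeta$, it is $\{\prec\zeta\}$ or $\{\preceq\zeta\}$. So down-sets are Borel. A convex set is a difference of two down-sets, hence Borel.
* Given finitely many convex sets, the down-sets involved form a finite chain, and the successive differences are a finite partition of $X$ into convex sets such that each given set is a union of pieces.
* Of two disjoint nonempty convex sets $C,C'$, one lies entirely below the other. Otherwise there are $\alpha\prec\alpha'$ and $\beta'\prec\beta$ with $\alpha,\beta\in C$, $\alpha',\beta'\in C'$. If $\alpha\prec\beta'$, then $\beta'$ lies between $\alpha$ and $\beta$, so $\beta'\in C$. If $\beta'\prec\alpha$, then $\alpha$ lies between $\beta'$ and $\alpha'$, so $\alpha\in C'$. Both are absurd.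

Write $\{\prec C\}$ for the set of points $\prec$ all points of $C$.

## 11. From a quasi-invariant measure to an affine interval exchange

This is the abstract form of Section 8: a measure on $X$ that $S$ multiplies by a constant on each piece of a convex partition yields an affine iet.

**Lemma 13.** Let $\nu$ be a Borel probability on $X$ and $\mathcal P$ a finite partition of $X$ into convex sets, each inside some $[e]$, with $\nu(SU)=e^{\psi_P}\nu(U)$ for Borel $U\subset P\in\mathcal P$. For nonempty convex $C$ let $I(C)=[\nu(\prec C),\nu(\prec C)+\nu(C))$, and $I(\emptyset)=\emptyset$. Let $T$ map $I(P)$ affinely onto $I(SP)$, for $P\in\mathcal P$ with $\nu(P)>0$. Then $T$ is an affine iet, the sets $J_e=I([e])$ with $\nu[e]>0$ give a grouped coding, and $\{y:\text{coding of }y\text{ begins with }w\}=I([w])$. So the language is $\{w:\nu([w])>0\}$.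

*Proof.* **Step 1.** This step checks that $T$ is an affine iet. The sets $P$ and the sets $SP$ both partition $X$ into convex sets, so the $I(P)$ and the $I(SP)$ partition $[0,1)$. The slope on $I(P)$ is $\nu(SP)/\nu(P)=e^{\psi_P}$.

**Step 2.** This step shows $T(I(C))=I(SC)$ for every convex $C\subset[e]$. First let $C\subset P$ be nonempty. A point outside $P$ lies below all of $P$ or above all of $P$, so $\{\prec C\}$ is the union of $\{\prec P\}$ and $P\cap\{\prec C\}$, and the offset of $I(C)$ in $I(P)$ is $\nu(P\cap\{\prec C\})$. Likewise, by (O2), the offset of $I(SC)$ in $I(SP)$ is $\nu(S(P\cap\{\prec C\}))=e^{\psi_P}\nu(P\cap\{\prec C\})$. As $\nu(SC)=e^{\psi_P}\nu(C)$, we get $T(I(C))=I(SC)$ (both are empty if $\nu(P)=0$). In general, cut $C$ along $\mathcal P$: by (O2) the pieces $S(C\cap P)$ are in the same order as the pieces $C\cap P$, and the claim follows by gluing. The same argument with $C=[e]$ shows that $T$ is increasing on $J_e$ and $T(J_e)=I(S[e])$, which is an interval. So the $J_e$ give a grouped coding.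

**Step 3.** This step shows $I(C)\cap I(C')=I(C\cap C')$ for convex $C,C'$. If $C\cap C'=\emptyset$, one set is below the other and the intervals are disjoint. Otherwise $\{\prec C\cap C'\}$ is the larger of $\{\prec C\}$ and $\{\prec C'\}$. Indeed it contains both; and a point $\zeta$ of it lying in neither would be $\succeq$ a point of $C$, $\succeq$ a point of $C'$, and $\prec$ a point of $C\cap C'$, hence in $C\cap C'$, but also $\prec$ all of $C\cap C'$, which is absurd. So the left end of $I(C\cap C')$ is the larger of the two left ends. In the same way, the set of points $\preceq$ some point of $C\cap C'$ is the smaller of the corresponding sets for $C$ and $C'$: a point in both of these and above all of $C\cap C'$ would be in $C\cap C'$. So the right end is the smaller of the two right ends.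

**Step 4.** This step identifies the codings. Let $Y_w$ be the set of $y$ whose coding begins with $w$; $Y_e=J_e$. By induction on the length,
$$T(Y_{ew})=T(J_e)\cap Y_w=I(S[e])\cap I([w])=I(S[e]\cap[w])=I(S[ew])=T(I([ew])),$$
and $T$ is injective, so $Y_{ew}=I([ew])$. A word is in the language if and only if $Y_w\ne\emptyset$, that is, $\nu([w])>0$. $\square$

**Lemma 14.** $X$ has at most $|\mathcal A|$ ergodic invariant probabilities, hence at most $|\mathcal A|$ minimal subsets.

*Proof.* Recall that a minimal subset is a nonempty closed $S$-invariant set with no proper subset of this kind. Each carries an ergodic invariant probability, and distinct ones are disjoint, so the second claim follows from the first.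

Let $\mu$ be an invariant probability. Lemma 13 with $\mathcal P=\{[e]\}$ and $\psi=0$ gives a standard iet. It depends only on the orders and on the vector $(\mu[e])_e$: the $I([e])$ are ordered by $<_D$, and by (O3) their images are ordered by $<_A$. Also $\mu[w]$ is the length of the set of points whose coding begins with $w$. So $(\mu[e])_e$ determines $\mu$ on cylinders, hence determines $\mu$. Suppose the vectors of distinct ergodic $\mu_l$ satisfied a nontrivial linear relation. Write it with nonnegative coefficients on both sides. As $\sum_e\mu[e]=1$, the two sides have the same total mass, which is positive. After normalizing, two invariant probabilities with the same vector would be equal, so combinations of two disjoint families of ergodic measures would be equal. But distinct ergodic measures are mutually singular, which makes this impossible. So the vectors are linearly independent in $\mathbb R^{\mathcal A}$. $\square$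

## 12. Recurrent words lie in minimal sets

For Theorem 2 we shall need a measure that charges every cylinder. Non recurrent words give atomic parts. The rest of $X$ must be under control, and this is Lemma 17.

**Lemma 15.** Let $X^+=\{z^+:z\in X\}$ and, for $\pi\in X^+$, $\mathrm{Ext}(\pi)=\{a:a\pi\in X^+\}$. At most $|\mathcal A|-1$ words $\pi\in X^+$ have $|\mathrm{Ext}(\pi)|\ge2$. The mirror statement holds for left-infinite words.

*Proof.* Let $\pi,\pi'$ first differ, after a common prefix $w$, by $c<_Dd$. If $a\in\mathrm{Ext}(\pi)$ and $b\in\mathrm{Ext}(\pi')$, then $awc,bwd\in L$, and $b<_Aa$ would contradict the order condition. So $a\le_Ab$. For words $\pi_1,\dots,\pi_q$ with at least two extensions, in increasing lexicographic order, $\max\mathrm{Ext}(\pi_l)\le_A\min\mathrm{Ext}(\pi_{l+1})$. Comparing ranks in $<_A$, $\sum_l(|\mathrm{Ext}(\pi_l)|-1)\le|\mathcal A|-1$, so $q\le|\mathcal A|-1$. The order condition is invariant under reversal of words together with the exchange of $<_A$ and $<_D$, which gives the mirror statement. $\square$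

**Lemma 16.** Let $\pi$ be right-infinite, purely periodic with period $\ell$, with all factors in $L$. Let $x\ne y:=\pi_{\ell-1}$ be a letter with $x\pi_{[0,n)}\in L$ for all $n$. If $xwd\in L$ with $w=\pi_{[0,|w|)}$ and $|w|\ge\ell$, then $d=\pi_{|w|}$.

So once a word has entered the periodic pattern from the wrong letter $x$ and followed it for a full period, it can never leave.

*Proof.* Suppose $d\ne e:=\pi_{|w|}$. Let $w'=\pi_{[0,|w|-\ell)}$. By periodicity it is the suffix of $w$ of length $|w|-\ell$; it is preceded in $w$ by $y$, and as a prefix of $\pi$ it is followed by $\pi_{|w|-\ell}=e$. So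
$$xwd,\quad ywe,\quad yw'd,\quad xw'e\ \in L:$$
the first is given, the second is a factor of $\pi$, the third is a suffix of $wd$, and the fourth is $x$ followed by a prefix of $\pi$. If $x<_Ay$, the first two words exclude $e<_Dd$ and the last two exclude $d<_De$. If $y<_Ax$, the first two exclude $d<_De$ and the last two exclude $e<_Dd$. Either way we have a contradiction. $\square$

**Lemma 17.** Every recurrent $z\in X$ lies in a minimal subset of $X$.

*Proof.* Let $M$ be a minimal subset of the orbit closure $O$ of $z$, with language $L(M)$, and suppose $z\notin M$. Then some factor of $z$ is not in $L(M)$, and it recurs in both directions. So: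

> (∗) No right tail and no left tail of $z$ has all its factors in $L(M)$.

**Step 1.** This step excludes that $M$ is a periodic orbit, of least period $\ell$ say. As $M\subset O$, $z$ contains words of $L(M)$ of any length. Extend such a word to the left inside $z$ as long as it stays in $L(M)$; this stops by (∗). We get factors $xw$ of $z$ with $w\in L(M)$ arbitrarily long and $xw\notin L(M)$. Each $w$ is a prefix of one of the finitely many words $m^+$, $m\in M$. By pigeonhole there are a letter $x$ and such a word $\pi$ with $x\pi_{[0,n)}$ a factor of $z$ for all $n$, and $x\ne\pi_{\ell-1}$, because $\pi_{\ell-1}w\in L(M)$. By Lemma 16, applied repeatedly, every occurrence of $x\pi_{[0,\ell)}$ in $z$ is followed by the whole continuation of $\pi$. So a right tail of $z$ is $\pi$, contradicting (∗).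

**Step 2.** Now $M$ is infinite. This step cuts $X\setminus M$ into gaps. Call gap of $\zeta\in X\setminus M$ the set of all $\zeta'\in X\setminus M$ such that no element of $M$ lies between $\zeta$ and $\zeta'$. Gaps are convex and partition $X\setminus M$. (For instance, for $M=\{1^\infty\}$ in Example B, which is a finite $M$ but illustrates the definition, there are two gaps, the points below and the points above $1^\infty$.) For a gap $\Gamma$ let
$$\alpha_\Gamma=\max\{m\in M:m\prec\Gamma\},\qquad\beta_\Gamma=\min\{m\in M:m\succ\Gamma\},$$
when these sets are nonempty. The extrema exist, since for $\zeta\in\Gamma$ the sets are $\{m\in M:m\preceq\zeta\}$ and $\{m\in M:m\succeq\zeta\}$, which are closed by (O4). When both exist, $\Gamma$ is the set of all points strictly between $\alpha_\Gamma$ and $\beta_\Gamma$. Call $\Gamma$ split if $\alpha_\Gamma$ or $\beta_\Gamma$ does not exist, or if they have different letters at index $0$. If $\Gamma\prec\Gamma'$ are two gaps, some element of $M$ lies between them, so $\beta_\Gamma\preceq\alpha_{\Gamma'}$. As the letter at index $0$ is weakly increasing for $\prec$ and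 $<_D$, at most $|\mathcal A|-1$ gaps have endpoints with different letters. At most two gaps lack an endpoint. So there are at most $|\mathcal A|+1$ split gaps.

**Step 3.** This step follows gaps under $S$. Let $\Gamma$ be not split, with $\alpha=\alpha_\Gamma$, $\beta=\beta_\Gamma$. Then $\Gamma\cup\{\alpha,\beta\}\subset[\alpha_0]$. A point strictly between $S\alpha$ and $S\beta$ lies in $S[\alpha_0]$, which is convex, so by (O2) it is $S\zeta$ with $\alpha\prec\zeta\prec\beta$. Conversely $S\Gamma$ lies between $S\alpha$ and $S\beta$. As $S\Gamma$ misses $M$, $S\Gamma$ is the gap with endpoints $S\alpha,S\beta$. If $\Gamma$ is split, each nonempty $S(\Gamma\cap[e])$ lies in one gap: an element of $M$ between two of its points would lie in the convex set $S[e]$, so by (O2) its preimage, which is in $M$, would lie between two points of $\Gamma$.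

**Step 4.** This step shows that the orbit of $z$ meets, from some time on, only finitely many gaps. Let $\Gamma_n$ be the gap of $S^nz$. If $\Gamma_n$ were not split for all $n\ge n_0$, then by Step 3 $\Gamma_n=S^{n-n_0}\Gamma_{n_0}$ with left endpoint $S^{n-n_0}\alpha$, where $\alpha=\alpha_{\Gamma_{n_0}}$. As $S^nz$ and this endpoint have the same letter at index $0$, $z_{[n_0,\infty)}=\alpha^+$, contradicting (∗). So $\Gamma_n$ is split for infinitely many $n\ge0$. After a split time the next gap belongs to the finite family of gaps containing some $S(\Gamma\cap[e])$, $\Gamma$ split, $e\in\mathcal A$. From there on, the gaps are its successive images under $S$ up to the next split gap, which is reached after a finite number of steps determined by that gap. Hence $\{\Gamma_n:n\ge n_1\}$ is finite for some $n_1$.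

**Step 5.** This step concludes. As $z$ is recurrent, $O$ is the closure of $\{S^nz:n\ge n_1\}$. So $M\subset O$ is contained in the union of finitely many closures $\overline\Gamma$. By (O4), $\overline\Gamma$ lies between $\alpha_\Gamma$ and $\beta_\Gamma$ in the wide sense (on one side only, if one of them does not exist), so $\overline\Gamma\cap M\subset\{\alpha_\Gamma,\beta_\Gamma\}$. Thus $M$ is finite, a contradiction. $\square$

## 13. Finitely many convex pieces: proof of Theorem 2

**Sufficiency.** Let orders as in the order condition and $\varphi$ be given.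

**Step 1.** This step separates $X$ into two clopen parts. Let $\mathcal N$ be the set of non recurrent words, $X_1=\overline{\mathcal N}$, which is closed and invariant, and $Y=X\setminus X_1$. Every point of $Y$ is recurrent, so it lies in a minimal set by Lemma 17. A minimal set meeting $Y$ is disjoint from $X_1$, by minimality. By Lemma 14, $Y$ is a finite union of minimal sets $M_1,\dots,M_p$. Hence $Y$ is closed, and it is open, so it is clopen. Thus $Y$ and $X_1$ are finite unions of two-sided cylinders, which are convex. Put $\psi=\varphi$ on $X_1$ and $\psi=0$ on $Y$. By Section 10, $\psi$ is constant on the pieces of a finite partition into convex sets, each inside a cylinder $[e]$.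

**Step 2.** This step builds the measure. For each $w\in L$ with $[w]\cap\mathcal N\ne\emptyset$ choose $z_w\in[w]\cap\mathcal N$, and let
$$\nu_1=\sum_w\varepsilon_w\sum_{n\in\mathbb Z}e^{\varphi^{(n)}(z_w)}\delta_{S^nz_w},$$
with $\varepsilon_w>0$ chosen so that this is finite; the inner sums have finite mass by hypothesis. Let $\nu_2=\sum_l\mu_l$, with $\mu_l$ an invariant probability on $M_l$. Normalize $\nu=\nu_1+\nu_2$. Now $\varphi^{(n+1)}(z)=\varphi^{(n)}(z)+\varphi(S^nz)$ for all $n\in\mathbb Z$, and the points $S^nz_w$ lie in $\mathcal N\subset X_1$, where $\psi=\varphi$. They are distinct for fixed $w$, because a periodic word is recurrent. So $\nu_1(SU)=\int_Ue^\psi\,d\nu_1$ for Borel $U$. On $Y$ we have $\psi=0$ and $\nu_2$ is invariant. Hence $\nu(SU)=\int_Ue^\psi\,d\nu$.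

**Step 3.** This step checks that $\nu$ charges every word. Let $w\in L$; then $[w]\ne\emptyset$, because $w$ is a factor of an element of $X$. If $[w]$ meets $\mathcal N$, then $\nu_1[w]\ge\varepsilon_w>0$ before normalization. Otherwise $[w]$, being open, misses $X_1$, so it meets some $M_l$, and $\mu_l[w]>0$, because an invariant probability on a minimal set charges every open set that meets it. So $\nu[w]>0$ for all $w\in L$. By Lemma 13 the language of the grouped coding is $\{w:\nu([w])>0\}=L$.

**Necessity.** Let $T$ be an affine iet with pieces indexed by $\mathcal B$, $L'$ its natural coding, $L$ its grouped coding, $K:\mathcal B\to\mathcal A$ the letter map.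

**Step 4.** This step fixes the orders. Order $\mathcal B$ (resp. $\mathcal A$) by the positions of the pieces (resp. blocks) for $<_D$, and by the positions of their images for $<_A$. With these orders both languages satisfy the order condition. For $L$: let $y\in J_a$, $y'\in J_b$ have codings beginning with $awd$, $bwc$, with $a<_Ab$. Then $Ty<Ty'$. As $T$ is increasing on blocks, $T^{|w|+1}y<T^{|w|+1}y'$, which excludes $c<_Dd$. The same argument works for $L'$. By the FHZ theorem there is $\theta'$ on $\mathcal B$ satisfying (1) and (2) for all non recurrent words of $X_{L'}$.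

**Step 5.** This step shows that $K:X_{L'}\to X_L$ is weakly increasing for $\prec$. The map $K$ is continuous, commutes with $S$, and is onto by compactness. Let $z'\prec z''$ in $X_{L'}$ and suppose $Kz''\prec Kz'$. Choose points $y',y''$ whose natural codings agree with $z',z''$ on a window containing all the first differences used below.

* Suppose $Kz',Kz''$ first differ to the right at $m\ge0$. Then $Kz''_m<_DKz'_m$. The words $z'^+,z''^+$ differ, first at some $l\le m$, with $z'_l<_Dz''_l$, so $T^ly'<T^ly''$. The blocks agree from $l$ to $m-1$, so $T^my'<T^my''$. But $T^my''$ is in a block to the left of that of $T^my'$: contradiction.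
* Suppose $(Kz')^+=(Kz'')^+$, with first difference to the left at $-m$. Then $Kz''_{-m}<_AKz'_{-m}$. So $T^{-m+1}y''<T^{-m+1}y'$, and $T^ly''<T^ly'$ for all $l\ge-m+1$ in the window, because the blocks agree from $-m+1$ on. But $z'\prec z''$ gives either $T^ly'<T^ly''$ for some $l\ge0$, or, if $z'^+=z''^+$, a first left difference at $-l$ with $l\le m$, and then $T^{-l+1}y'<T^{-l+1}y''$: contradiction.

**Step 6.** This step defines $\varphi$. By Step 5 the fibres $K^{-1}(z)$ are convex, and they are closed and nonempty. Let $\rho(z)=\min K^{-1}(z)$. Then $\rho$ is strictly increasing. Hence the sets $\{z:\rho(z)_0=b\}$, $b\in\mathcal B$, which are preimages of convex cylinders, form a finite partition of $X_L$ into convex sets. Put $\varphi(z)=\theta'_{\rho(z)_0}$.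

**Step 7.** This step checks the summability. Let $z$ be non recurrent and $z'=\rho(z)$. As the image under $K$ of a recurrent word is recurrent, $z'$ is non recurrent. For $n\ge0$ put $\Theta_n=\sum_{0\le j<n}\theta'_{z'_j}$ and $\Theta_{-n}=-\sum_{-n\le j<0}\theta'_{z'_j}$. Then (1) and (2) for $z'$ say that $\sum_{n\in\mathbb Z}e^{\Theta_n}<\infty$. For each $n\in\mathbb Z$ both $S^nz'$ and $\rho(S^nz)$ lie in $K^{-1}(S^nz)$. These fibres are disjoint convex sets, since $z$ is not periodic and so the $S^nz$ are distinct. At most $|\mathcal B|-1$ disjoint convex sets can meet two different cylinders $[b]$, because the letter at index $0$ is weakly increasing along $\prec$. So $\varphi(S^nz)=\theta'_{z'_n}$ except for at most $|\mathcal B|-1$ values of $n$. Hence $\varphi^{(n)}(z)-\Theta_n$ is bounded, and $\sum_ne^{\varphi^{(n)}(z)}<\infty$. $\blacksquare$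

## 14. Periodic tails cost nothing: proof of Theorem 3

Fix orders as in (a) and $\theta$ as in (b). The plan is to use $\theta_{z_0}$ as $\varphi(z)$, except near periodic tails. There we are free to put $-1$ on the right and $+1$ on the left, provided that the places where we do so are finitely many convex sets. Lemma 15 provides this.

**Step 1.** This step describes the points with a periodic right half. For a purely periodic right-infinite $s\in X^+$ let $\bar s\in X$ be its bi-infinite periodic extension and $F_s=\{z\in X:z^+=s\}$. The set $F_s$ is convex, so $F_s\setminus\{\bar s\}$ is a union of two convex sets (possibly empty). Let $z\in F_s\setminus\{\bar s\}$. Then $z$ is not periodic: if it were, $z$ and $\bar s$ would have a common period and agree to the right, hence be equal. Let $m\ge1$ be minimal with $z_{-m}\ne\bar s_{-m}$. The word $\pi=z_{[-m+1,\infty)}$ is purely periodic and has two left extensions $z_{-m}$ and $\bar s_{-m}$, and $s$ is a shift of $\pi$. By Lemma 15 only finitely many $\pi$ can occur, and each has finitely many shifts. So only finitely many of the sets $F_s\setminus\{\bar s\}$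 are nonempty. Let $\mathcal R$ be their union.

**Step 2.** This step does the same on the left. Let $\Lambda$ be the union of the sets $\{z:z^-=t\}\setminus\{\bar t\}$, $t$ purely periodic left-infinite. By the mirror argument only finitely many are nonempty, and each is a union of two convex sets. Points of $\mathcal R\cup\Lambda$ are not periodic, $S\mathcal R\subset\mathcal R$ and $S^{-1}\Lambda\subset\Lambda$.

**Step 3.** This step defines $\varphi$:
$$\varphi=-1\text{ on }\mathcal R,\qquad\varphi=+1\text{ on }\Lambda\setminus\mathcal R,\qquad\varphi(z)=\theta_{z_0}\text{ elsewhere.}$$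
By Section 10, $\varphi$ is constant on the pieces of a finite partition into convex sets.

**Step 4.** This step shows that a given orbit leaves $\Lambda$ and $\mathcal R$ on the wrong sides. Let $z$ be non recurrent, hence not periodic. The set $\{n:S^nz\in\Lambda\}$ is closed downwards. Suppose it were $\mathbb Z$. Then all $z_{(-\infty,n)}$ would be purely periodic. Let $\ell$ be a period of $z_{(-\infty,0)}$ and $\ell'$ one of $z_{(-\infty,n)}$. For $i<n$ and $r$ large, $z_i=z_{i-r\ell'}=z_{i-r\ell'-\ell}=z_{i-\ell}$. So $\ell$ would be a period of all of them, and $z$ would be periodic, which is excluded. Likewise $\{n:S^nz\in\mathcal R\}$ is closed upwards and is not $\mathbb Z$.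

**Step 5.** This step checks convergence for $n\to+\infty$. By Step 4, eventually $S^nz\notin\Lambda$. If $z$ is ultimately periodic to the right, then eventually $(S^nz)^+$ is purely periodic while $S^nz$ is not periodic, so $S^nz\in\mathcal R$ and $\varphi(S^nz)=-1$, and $\sum_{n>0}e^{\varphi^{(n)}(z)}<\infty$. If it is not, then $S^nz\notin\mathcal R$ for all $n$, so $\varphi(S^nz)=\theta_{z_n}$ eventually. Then $\varphi^{(n)}(z)-\sum_{0\le j<n}\theta_{z_j}$ is eventually constant, and $\sum_{n>0}e^{\varphi^{(n)}(z)}<\infty$ by (1).

**Step 6.** This step checks convergence for $n\to-\infty$. By Step 4, eventually $S^nz\notin\mathcal R$. If $z$ is ultimately periodic to the left, then eventually $S^nz\in\Lambda\setminus\mathcal R$ and $\varphi(S^nz)=1$, so $\sum_{n>0}e^{\varphi^{(-n)}(z)}<\infty$. If it is not, then $S^nz\notin\Lambda$ for all $n$, so $\varphi(S^nz)=\theta_{z_n}$ eventually, and the sum converges by (2).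

So $\sum_{n\in\mathbb Z}e^{\varphi^{(n)}(z)}<\infty$ for every non recurrent $z$. By the sufficiency part of Theorem 2, $L$ is a grouped coding of an affine iet. $\blacksquare$

In Example B this construction is explicit: $\mathcal R=\{S^nz:n\ge1\}$, $\Lambda=\{S^nz:n\le0\}$, and $\varphi$ is $-1$ on the first set and $+1$ on the second. The point $S^{-n}z$, $n\ge0$, gets mass proportional to $e^{-n}$, and $S^nz$, $n\ge1$, gets mass proportional to $e^{2-n}$. The resulting iet has the same arrangement of intervals as the one in Section 2, with slope $e$ on the intervals of $S^nz$, $n\le0$, and slope $e^{-1}$ on those of $S^nz$, $n\ge1$. The letter $1$ carries both slopes, which is what one constant per letter could not provide.
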